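\title{The sharp constant for adaptive versus non-adaptive information in linear problems}

\begin{abstract}
For a linear problem in the worst-case setting, an inequality of Gal and Micchelli says that $n$ fixed linear measurements lose at most a factor $2$ against $n$ adaptively chosen ones. We show that the constant $2$ cannot be improved. An elementary example with a restricted class of measurements proves this. The constant remains optimal when all linear functionals are allowed and the solution operator is an isomorphism of finite-dimensional spaces, and it is approached along infinitely many $n$ by a single compact operator between Banach spaces. If the target space has even dimension $D$, the best constant lies between $2-8/D$ and $2-2/(D+1)$.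
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An element $f$ of a known set $F$ is hidden from us. We may ask for the values of $n$ linear functionals at $f$, and from the answers we must approximate $Sf$. How much can be gained by choosing each functional after seeing the earlier answers?

All spaces are real. A \emph{linear problem} consists of a linear space $X$, a normed space $G$, a linear map $S:X\to G$, a non-empty, convex and balanced set $F\subseteq X$, and a class $\Lambda$ of linear functionals on $X$. Balanced means that $tf\in F$ whenever $f\in F$ and $|t|\le1$; in particular $0\in F$ and $F=-F$.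

\emph{Adaptive information} is a map
\[
N(f)=[y_1,\dots,y_{n(f)}],\qquad y_1=L_1(f),\quad y_k=L_k(f;y_1,\dots,y_{k-1}),
\]
where the functional $L_k(\,\cdot\,;y_1,\dots,y_{k-1})\in\Lambda$ is selected by an arbitrary function of $y_1,\dots,y_{k-1}$, and the decision to stop after step $k$ may depend on $y_1,\dots,y_k$. The information is \emph{non-adaptive} if $N(f)=[L_1(f),\dots,L_n(f)]$ with fixed $L_1,\dots,L_n\in\Lambda$. The \emph{cardinality} of $N$ is $\sup_{f\in F}n(f)$, and its \emph{radius} is the smallest worst-case error that can be reached from $N$,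
\[
r(N)=\inf_{\varphi}\ \sup_{f\in F}\|Sf-\varphi(N(f))\| ,
\]
the infimum being over all maps $\varphi$ with values in $G$. For non-empty $A\subseteq G$ let $\operatorname{rad}A=\inf_{c\in G}\sup_{x\in A}\|x-c\|$, and call the non-empty sets $F_y=\{f\in F:N(f)=y\}$ the \emph{fibers} of $N$. Since the values $\varphi(y)$ can be chosen independently for different $y$,
\begin{equation}\label{eq:fibers}
r(N)=\sup_y\ \operatorname{rad}S(F_y).
\end{equation}
We write $r_n^{\mathrm{non}}$ and $r_n^{\mathrm{ada}}$ for the infima of $r(N)$ over non-adaptive and over adaptive information of cardinality at most $n$. Non-adaptive information is a special case of adaptive information, so $r_n^{\mathrm{ada}}\le r_n^{\mathrm{non}}$.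

Without the assumptions on $F$, adaption can be decisive. Let $F=\{0,\,e_1,\,e_1+e_2,\,e_1+e_2+e_3\}\subset\mathbb R^3$, let $Sf=f_1+f_2+f_3$, and let $\Lambda$ consist of the three coordinates. Asking for $f_2$ and then for $f_1$ or $f_3$ identifies $f$, so $r_2^{\mathrm{ada}}=0$. Two fixed coordinates miss some index $i$, two elements of $F$ differ only in coordinate $i$, and so $r_2^{\mathrm{non}}\ge\frac12$. For linear problems this cannot happen: by the inequality of Gal and Micchelli, $r_n^{\mathrm{non}}\le2r_n^{\mathrm{ada}}$ always. On the other hand, there is a linear problem for which adaption is $1.074$ times better than non-adaption. The following question is posed in \cite{TMP}.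

\medskip
\noindent\textbf{Problem.} \emph{Determine the smallest number $a$ such that $r_n^{\mathrm{non}}\le a\,r_n^{\mathrm{ada}}$ holds for every linear problem and every $n$.}
\medskip

By the two facts just quoted, $a\in[1.074,2]$. One might expect $a$ to be near the lower end: the proof of the upper bound uses an arbitrary point of a fiber as its center, which looks wasteful, and for $G=\mathbb R$ adaption does not help at all (Section~\ref{sec:upper}). Nevertheless, the upper end is the truth.

\begin{theorem}\label{thm:main}
For every linear problem and every $n$ we have $r_n^{\mathrm{non}}\le2r_n^{\mathrm{ada}}$. For every $m\ge2$ there is a linear problem such that, for $n=m+1$,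
\[
r_n^{\mathrm{ada}}\le1,\qquad r_n^{\mathrm{non}}\ge2-\frac{2}{\lceil(m-1)/2\rceil}.
\]
Hence $a=2$.
\end{theorem}

\begin{theorem}\label{thm:dim}
If $\dim G=D<\infty$, then $r_n^{\mathrm{non}}\le\frac{2D}{D+1}\,r_n^{\mathrm{ada}}$ for all $n$; so the constant $2$ is never attained with finite-dimensional $G$. For even $D\ge2$, the best constant $c_D$ for problems with $\dim G=D$ satisfies
\[
2-\frac8D\le c_D\le2-\frac2{D+1}.
\]
\end{theorem}

The examples behind these two theorems use a small class $\Lambda$. The next result removes this restriction.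

\begin{theorem}\label{thm:all}
For every $\eta>0$ there are finite-dimensional normed spaces $X$ and $G$, a linear bijection $S:X\to G$ and a number $n$ such that, with $F$ the unit ball of $X$ and $\Lambda$ the class of all linear functionals on $X$,
\[
r_n^{\mathrm{non}}\ge(2-\eta)\,r_n^{\mathrm{ada}}>0 .
\]
\end{theorem}

\begin{theorem}\label{thm:one}
There is a compact operator $S:X\to G$ between Banach spaces such that, with $F$ the unit ball of $X$ and $\Lambda$ the class of all linear functionals on $X$,
\[
\limsup_{n\to\infty}\ r_n^{\mathrm{non}}/r_n^{\mathrm{ada}}=2 .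
\]
The lower bound for non-adaptive information holds even if discontinuous functionals are allowed, while the adaptive methods use only continuous ones.
\end{theorem}

\section{The zero fiber and the upper bounds}\label{sec:upper}

Both upper bounds rest on one observation: adaption cannot shrink the fiber that contains $0$ below a fiber of non-adaptive information, and for non-adaptive information this fiber has the largest diameter. For non-adaptive $N$ put
\[
z(N)=\sup\{\|Sh\|:h\in F,\ N(h)=0\}.
\]
For arbitrary information $N$, let $L_1,\dots,L_k$ with $k=n(0)$ be the functionals that $N$ uses on the input $f=0$, and let $N^0=[L_1,\dots,L_k]$. This is non-adaptive information, its cardinality does not exceed that of $N$ because $0\in F$, and $N^0=N$ if $N$ is non-adaptive.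

\begin{lemma}\label{lem:zero}
\begin{itemize}
\item[(a)] For every information $N$ we have $z(N^0)\le r(N)$.
\item[(b)] If $N$ is non-adaptive, then $\operatorname{diam}S(F_y)\le2z(N)$ for every fiber $F_y$ of $N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $h\in F$ with $N^0(h)=0$. Then $-h\in F$ and $N^0(-h)=0$. On the inputs $\pm h$ the information $N$ starts with $L_1$ and receives $0$, as on the input $0$; it therefore selects $L_2$, receives $0$ again, and by induction it follows the path of $0$ and stops after step $k$. Thus $N(h)=N(-h)=N(0)$. For any $\varphi$, with $c=\varphi(N(0))$,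
\[
\|Sh\|\le\tfrac12\bigl(\|Sh-c\|+\|S(-h)-c\|\bigr)\le\sup_{f\in F}\|Sf-\varphi(N(f))\| .
\]
Take the infimum over $\varphi$ and the supremum over $h$.

(b) Let $f,g\in F_y$ and $h=\frac12f+\frac12(-g)$. Then $h\in F$ because $F$ is balanced and convex, $N(h)=0$ because the functionals are linear, and $\|Sf-Sg\|=2\|Sh\|\le2z(N)$ because $S$ is linear.
\end{proof}

For every non-empty $A\subseteq G$ we have $\frac12\operatorname{diam}A\le\operatorname{rad}A\le\operatorname{diam}A$: the first inequality is the triangle inequality through the center, and the second takes a point of $A$ as center. With \eqref{eq:fibers} and Lemma~\ref{lem:zero} this gives $r(N^0)\le2z(N^0)\le2r(N)$ for every adaptive $N$, and hence $r_n^{\mathrm{non}}\le2r_n^{\mathrm{ada}}$, the upper bound of Theorem~\ref{thm:main}.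

The factor $2$ enters through the step $\operatorname{rad}A\le\operatorname{diam}A$. In $\mathbb R^D$ with the maximum norm, taking midpoints coordinate by coordinate shows that $\operatorname{rad}A=\frac12\operatorname{diam}A$, so $r_n^{\mathrm{non}}=r_n^{\mathrm{ada}}$ for such $G$. For a general norm in dimension $D$, the step is improved by Helly's theorem: \emph{if any $D+1$ members of a family of compact convex sets in a $D$-dimensional space have a common point, then all members have a common point.}

\begin{lemma}[Bohnenblust \cite{Boh}]\label{lem:boh}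
If $\dim G=D<\infty$ and $A\subseteq G$ is non-empty with $\operatorname{diam}A\le\Delta<\infty$, then $\operatorname{rad}A\le\frac{D}{D+1}\Delta$.
\end{lemma}

\begin{proof}
Let $x_0,\dots,x_D\in A$, not necessarily distinct, with mean $\bar x$. Then
\[
\|x_i-\bar x\|\le\frac1{D+1}\sum_{j\ne i}\|x_i-x_j\|\le\frac D{D+1}\Delta .
\]
So any $D+1$ of the closed balls of radius $\frac D{D+1}\Delta$ centered at points of $A$ have a common point. These balls are convex, and compact because $D<\infty$. By Helly's theorem some $c$ lies in all of them, and $c$ is the required center.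
\end{proof}

Applied to the fibers of $N^0$ with $\Delta=2r(N)$, Lemma~\ref{lem:boh} gives $r(N^0)\le\frac{2D}{D+1}r(N)$. This is the upper bound of Theorem~\ref{thm:dim}, and $\frac{2D}{D+1}=2-\frac2{D+1}$.

The argument also shows what an extremal example must look like. Let $z_n$ be the infimum of $z(N)$ over non-adaptive $N$ of cardinality at most $n$. Then
\[
z_n\le r_n^{\mathrm{ada}}\le r_n^{\mathrm{non}}\le2z_n .
\]
For a ratio near $2$, some adaptive method must be almost as good on \emph{all} its fibers as the best non-adaptive method is on its zero fiber, while \emph{every} non-adaptive method with $z(N)$ near $z_n$ must have, away from $0$, a fiber whose radius is nearly its diameter. So we need bad fibers, and their position must be cheap to detect but impossible to anticipate.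

\section{A simplex in one of two blocks}\label{sec:blocks}

\subsection*{One block: a bad fiber}

Let $e_1,\dots,e_m$ be the unit vectors of $\mathbb R^m$, $m\ge2$, let $u=(\frac1m,\dots,\frac1m)$ and $s(f)=\sum_if_i$. Take for $F$ the unit ball of $\|\cdot\|_1$, let $Sf=f-s(f)u$ with values in the hyperplane $\{s=0\}$ normed by $\|\cdot\|_1$, and measure only $s$. On the fiber $s=0$ the map $S$ is the identity; this fiber has diameter $2$, attained by $\pm\frac12(e_1-e_2)$, and radius $1$, with center $0$. The fiber $s=1$ is the simplex with vertices $e_1,\dots,e_m$, since $\sum_if_i=1\ge\|f\|_1$ forces $f\ge0$. Its image is the translate by $-u$, again of diameter $2$, but the radius is almost $2$.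

To see this by hand, take $m=4$ and only the three vertices $e_1,e_2,e_3$. A center $c$ for the points $e_i-u$ amounts to a vector $w=u+c$ with $s(w)=1$. Test $e_i-w$ against
\[
\phi_1=(1,-1,-1,-\tfrac13),\qquad\phi_2=(-1,1,-1,-\tfrac13),\qquad\phi_3=(-1,-1,1,-\tfrac13).
\]
All entries lie in $[-1,1]$, so $\|e_i-w\|_1\ge\langle\phi_i,e_i-w\rangle$. The last entries are chosen so that $\phi_1+\phi_2+\phi_3=(-1,-1,-1,-1)$, which makes the contribution of $w$ independent of $w$: the three lower bounds add up to $3+s(w)=4$, and one of the three distances is at least $\frac43$. The general case is the same.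

\begin{lemma}\label{lem:simplex}
Let $I\subseteq\{1,\dots,m\}$ have $k\ge1$ elements, and let $w\in\mathbb R^m$ with $s(w)=1$. Then $\max_{i\in I}\|e_i-w\|_1\ge2-\frac2k$.
\end{lemma}

\begin{proof}
Put $t=\frac{k-2}{k}\in[-1,1]$. For $i\in I$ let $\phi_i$ have the entry $1$ at $i$, the entry $-1$ on $I\setminus\{i\}$, and the entry $-t$ outside $I$. The mean of the $\phi_i$ over $i\in I$ has the entry $\frac1k(1-(k-1))=-t$ on $I$ and $-t$ outside $I$. Hence
\[
\max_{i\in I}\|e_i-w\|_1\ge\frac1k\sum_{i\in I}\langle\phi_i,e_i-w\rangle=1+t\,s(w)=2-\frac2k .\qedhere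
\]
\end{proof}

With $k=m$ the simplex lies in a space of dimension $D=m-1$ and has radius at least $\frac{D}{D+1}\cdot2$, so Lemma~\ref{lem:boh} is sharp. Between the two extreme fibers, the center $0$ gives the error $\|f-s(f)u\|_1\le\|f\|_1+|s(f)|$. A block is dangerous only when $|s|$ is large, and one measurement reveals this.

\subsection*{Two blocks: the bad fiber can be located}

Let two such blocks share one $\ell_1$ budget, and allow enough measurements to resolve one block but not both. Precisely, let $X=\mathbb R^m\times\mathbb R^m\ni f=(f_1,f_2)$, $s_z=s(f_z)$ for $z=1,2$, and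
\begin{gather*}
F=\{f:\|f_1\|_1+\|f_2\|_1\le1\},\qquad Sf=(f_1-s_1u,\ f_2-s_2u),\\
G=\{(c_1,c_2):s(c_1)=s(c_2)=0\},\qquad\|c\|=\max(\|c_1\|_1,\|c_2\|_1).
\end{gather*}
Let $\Lambda$ consist of $s_1$, $s_2$ and the $2m$ coordinates $f\mapsto f_{z,i}$, and let $n=m+1$.

\emph{The adaptive method.} Measure $s_1$ and $s_2$. Let $w$ be a block with $|s_w|=\max(|s_1|,|s_2|)$ and let $z$ be the other block. Measure $m-1$ coordinates of $f_w$; together with $s_w$ they determine $f_w$, and $2+(m-1)=n$ functionals have been used. Output $f_w-s_wu$ in block $w$ and $0$ in block $z$. The error is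
\begin{equation}\label{eq:chain}
\|f_z-s_zu\|_1\le\|f_z\|_1+|s_z|\le1-\|f_w\|_1+|s_z|\le1-|s_w|+|s_z|\le1 .
\end{equation}
The danger $|s_z|$ of the unresolved block is paid for by the budget $|s_w|\ge|s_z|$ that the resolved block has used up. Thus $r_n^{\mathrm{ada}}\le1$.

A non-adaptive method must decide in advance where to place its coordinates, and the input can then sit in the block that was neglected. We write $e_{z,i}\in F$ for the unit vector $e_i$ placed in block $z$.

\begin{example}\label{ex:four}
Let $m=4$ and $n=5$; we claim $r_5^{\mathrm{non}}\ge\frac43$. Suppose first that three coordinates of one block $z$ are not measured, say the first three. Then $e_{z,1},e_{z,2},e_{z,3}$ have $s_z=1$, all other measured values are $0$, and the computation with $\phi_1,\phi_2,\phi_3$ gives $r(N)\ge\frac43$. This case occurs if both sums are measured, since then at most three of the eight coordinates are measured, and also if all four coordinates of one block are measured. In the remaining case some $s_z$ and some coordinate $i$ of block $z$ are both unmeasured; then $N(e_{z,i})=0$ and $r(N)\ge z(N)\ge\|e_i-u\|_1=\frac32$.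 So adaption is at least $\frac43$ times better. For $m=3$ the effect is not yet visible: after measuring $s_1,s_2,f_{1,1},f_{2,1}$, the image of a fiber lies in a translate of $\{(t_1(e_2-e_3),t_2(e_2-e_3))\}$, whose norm $2\max(|t_1|,|t_2|)$ is a maximum norm, so that $r(N)\le z(N)=1$.
\end{example}

\begin{proof}[Proof of the lower bounds in Theorems~\ref{thm:main} and~\ref{thm:dim}]
Let $N$ be non-adaptive of cardinality at most $m+1$. At least $2m-(m+1)=m-1$ coordinates are not measured, so some block $z$ contains a set $I$ of $k=\lceil(m-1)/2\rceil$ unmeasured coordinates. The elements $e_{z,i}$, $i\in I$, lie in one fiber: $s_z=1$, the other sum is $0$, and every measured coordinate is $0$. For $c\in G$ the $z$-component of $Se_{z,i}-c$ is $e_i-w$ with $w=u+c_z$ and $s(w)=1$. By Lemma~\ref{lem:simplex} and \eqref{eq:fibers}, $r(N)\ge2-\frac2k$. Since $r_n^{\mathrm{ada}}\le1$, we get $a\ge2-\frac2k$ for every $m$, and so $a=2$.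

The space $G$ has dimension $D=2(m-1)$, which runs through all even numbers $D\ge2$, and $k=\lceil D/4\rceil\ge D/4$. Hence $c_D\ge2-\frac2k\ge2-\frac8D$.
\end{proof}

\section{All functionals allowed}\label{sec:all}

\subsection*{What has to change}

The lower bound of Section~\ref{sec:blocks} depends on the choice of $\Lambda$. If differences are allowed, take
\[
N=[s_1,\ s_2,\ f_{1,1}-f_{2,1},\ \dots,\ f_{1,m-1}-f_{2,m-1}].
\]
These $m+1$ functionals have the kernel $\{(h,h):s(h)=0\}$. An element $(h,h)$ lies in $F$ only if $\|h\|_1\le\frac12$, so $z(N)\le\frac12$ and $r(N)\le1$ by Lemma~\ref{lem:zero}(b). A kernel spread over both blocks wins because the budget adds over the blocks while the error takes the maximum.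

We therefore exchange the roles. The blocks $g_i$ will all lie in one space $Q$, the error will be the \emph{sum} of norms $\|g_i\|_i$, and the essential constraint will involve only the vector $\sum_ig_i$. Spreading a vector over the blocks then saves no budget. The asymmetry that an adaptive method exploits is moved into the norms: $Q$ will contain one simplex for each block index $j$, and the norm $\|\cdot\|_i$ will see every simplex $j\ne i$ at full size but will be almost blind to simplex $i$. An adaptive method finds the dominant simplex $i$ and leaves block $i$ unmeasured. A non-adaptive method amounts to a fixed splitting $\mathrm{id}_Q=\sum_iT_i$; some $T_j$ carries at most an average share of the trace, and the blocks $i\ne j$ together see almost all of simplex $j$. To make the losses small we need many simplices in one space, with vertices of different simplices almost orthogonal.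

\subsection*{Many almost orthogonal simplices}

Let $q=2^h$ with $h\ge1$, and let $\mathbb F_q$ be the field with $q$ elements. It is a vector space over $\mathbb F_2$; fix a non-zero $\mathbb F_2$-linear map $\ell:\mathbb F_q\to\mathbb F_2$, for instance the trace, and put $\chi(\xi)=(-1)^{\ell(\xi)}$. Then $\chi(\xi)\chi(\xi')=\chi(\xi+\xi')=\chi(\xi-\xi')$, and
\begin{equation}\label{eq:char}
\sum_{\xi\in\mathbb F_q}\chi(t\xi)=\begin{cases}q,&t=0,\\0,&t\ne0,\end{cases}
\end{equation}
because $\xi\mapsto t\xi$ is a bijection for $t\ne0$ and $\ell$ takes the values $0$ and $1$ equally often. Characteristic $2$ is what makes $\chi$ real-valued. Put $J=\mathbb F_q$, $d=q^2-1$ and $\gamma=\frac2q+\frac2{q^2}$.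

\begin{lemma}\label{lem:frames}
There are a Euclidean space $Q$ of dimension $d$ and vectors $v^j_a\in Q$ $(j\in J,\ a\in\mathbb F_q^2)$ such that, for all $i,j\in J$ and $a,b\in\mathbb F_q^2$:
\begin{itemize}
\item[(V1)] $\langle v^j_a,v^j_b\rangle=\delta_{ab}-q^{-2}$;
\item[(V2)] $2|\langle v^j_a,v^i_b\rangle|\le\gamma$ if $i\ne j$;
\item[(V3)] $\sum_av^j_a=0$;
\item[(V4)] $\sum_a\langle v^j_a,x\rangle v^j_a=x$ for $x\in Q$, and $\sum_a\langle v^j_a,Tv^j_a\rangle=\operatorname{tr}T$ for linear $T:Q\to Q$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $E$ be the space of real functions on $\mathbb F_q^2$ with the standard inner product. For $j\in J$ and $a=(\beta,\kappa)\in\mathbb F_q^2$ define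
\[
e^j_a(\xi,\zeta)=\tfrac1q\,\chi(j\xi\zeta+\beta\xi+\kappa\zeta).
\]
For $a'=(\beta',\kappa')$ and $i\in J$,
\[
\langle e^j_a,e^i_{a'}\rangle=q^{-2}\sum_\zeta\chi\bigl((\kappa-\kappa')\zeta\bigr)\sum_\xi\chi\bigl(((j-i)\zeta+\beta-\beta')\xi\bigr).
\]
If $i=j$, the double sum factors, and \eqref{eq:char} gives $\delta_{aa'}$; so $(e^j_a)_a$ is an orthonormal system of $q^2=\dim E$ vectors, that is, an orthonormal basis. If $i\ne j$, the inner sum is $q$ for the single $\zeta$ with $(j-i)\zeta+\beta-\beta'=0$ and $0$ otherwise, so the inner product is $\pm\frac1q$.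

Let $\omega\in E$ be the indicator function of $(0,0)$. Then $\langle\omega,e^j_a\rangle=\frac1q$ for all $j,a$. Let $Q=\omega^\perp$, let $\pi$ be the orthogonal projection onto $Q$, and put $v^j_a=\pi e^j_a=e^j_a-\frac1q\omega$. Then $\langle v^j_a,v^i_b\rangle=\langle e^j_a,e^i_b\rangle-q^{-2}$, which gives (V1) and (V2). Expanding $\omega$ in the $j$-th basis gives $\omega=\frac1q\sum_ae^j_a$, and applying $\pi$ gives (V3). For $x\in Q$ we have $\langle e^j_a,x\rangle=\langle v^j_a,x\rangle$, and applying $\pi$ to $x=\sum_a\langle e^j_a,x\rangle e^j_a$ gives the first part of (V4). Finally $\sum_a\langle v^j_a,Tv^j_a\rangle=\sum_a\langle e^j_a,T\pi e^j_a\rangle$ is the trace of $T\pi$ on $E$, and this operator is $T$ on $Q$ and $0$ on $\omega$.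
\end{proof}

By (V1), in the coordinates $x\mapsto(\langle v^j_b,x\rangle)_b$ the vector $v^j_a$ is the vertex $e_a-u$ of Section~\ref{sec:blocks} with $m=q^2$. For $q=2$ the space $Q$ is $\mathbb R^3$, the $v^j_a$ are the eight points $\frac12(\pm1,\pm1,\pm1)$, and $j$ records whether the product of the signs is $+$ or $-$: we get the two tetrahedra inscribed in a cube. They are negatives of each other and far from orthogonal ($\gamma=\frac32$); the construction gains only as $q$ grows.

For $i\in J$ define
\[
\|x\|_i=\max_{j\ne i,\ a}\ 2|\langle v^j_a,x\rangle|,\qquad x\in Q .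
\]
This is a norm, since $J$ contains some $j\ne i$ and $\langle v^j_a,x\rangle=0$ for all $a$ forces $x=0$ by (V4). It has the two properties we wanted: $\|v^i_a\|_i\le\gamma$ by (V2), while $\|v^j_a\|_i\ge2-2q^{-2}$ for $j\ne i$ by (V1).

Next we need the analogue of the shared budget and of the sums $s_z$. Let $\varepsilon_j$, $j\in J$, be the unit vectors of $\mathbb R^J$ and let
\[
P=\operatorname{conv}\{\pm(\varepsilon_j,v^j_a):j\in J,\ a\in\mathbb F_q^2\}\subset\mathbb R^J\times Q .
\]
In a point $(y,x)\in P$, the vector $x$ is a signed combination of vertices of total weight at most $1$, and $y_j$ is the net weight placed on simplex $j$.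

\begin{lemma}\label{lem:P}
\begin{itemize}
\item[(P1)] If $\|y\|_1\le1$, then $(y,0)\in P$.
\item[(P2)] $(0,v^j_a)\in2P$ for all $j,a$.
\item[(P3)] If $(y,x)\in P$ and $|y_i|=\max_l|y_l|$, then $\|x\|_i\le1+\gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(P1) The mean of $(\varepsilon_j,v^j_a)$ over $a$ is $(\varepsilon_j,0)$ by (V3). As $P$ is convex and symmetric, it contains the convex hull of the points $\pm(\varepsilon_j,0)$.

(P2) The midpoint of $(\varepsilon_j,v^j_a)$ and $-(\varepsilon_j,v^j_b)$ is $(0,\frac12(v^j_a-v^j_b))$, and its mean over $b$ is $(0,\frac12v^j_a)$ by (V3).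

(P3) Write $(y,x)=\sum_{j,a}(\lambda_{ja}-\lambda'_{ja})(\varepsilon_j,v^j_a)$ with $\lambda_{ja},\lambda'_{ja}\ge0$ of total sum at most $1$. Put $\alpha_j=\sum_a\lambda_{ja}$ and $\alpha'_j=\sum_a\lambda'_{ja}$, so that $y_j=\alpha_j-\alpha'_j$. Fix $l\ne i$ and $b\in\mathbb F_q^2$; we must show $2|\langle v^l_b,x\rangle|\le1+\gamma$. Replacing $(y,x)$ by $-(y,x)$ changes neither the hypothesis nor the claim, so we may assume $y_l\ge0$. In the expansion of $2\langle v^l_b,x\rangle$, the terms with $j\ne l$ contribute at most $\gamma$ in absolute value, by (V2). By (V1) the terms with $j=l$ contribute $2(\lambda_{lb}-\lambda'_{lb}-q^{-2}y_l)$. The bracket is at most $\lambda_{lb}\le\alpha_l$ and at least $-\alpha'_l-y_l=-\alpha_l$. As in \eqref{eq:chain}, the budget used by simplex $i$ now pays for $y_l$: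
\[
2\alpha_l=(\alpha_l+\alpha'_l)+|y_l|\le1-(\alpha_i+\alpha'_i)+|y_l|\le1-|y_i|+|y_l|\le1 .\qedhere
\]
\end{proof}

\subsection*{The problem and the adaptive method}

Let $X=\mathbb R^J\times Q^J$ with elements $f=(y,g)$, $g=(g_i)_{i\in J}$, and put $\sigma(g)=\sum_ig_i$, $\|g\|_*=\sum_i\|g_i\|_i$. Fix $C\ge6$ and let
\begin{gather*}
F=\{(y,g):(y,\sigma(g))\in P,\ \|g\|_*\le6\},\qquad S(y,g)=(Cy,g),\\
G=\mathbb R^J\times Q^J,\qquad\|(y,g)\|=\max(\|y\|_1,\|g\|_*).
\end{gather*}
The condition $\|g\|_*\le6$ only makes $F$ bounded. The component $Cy$ makes $S$ bijective, and the large factor $C$ punishes information that does not almost determine $y$.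

The set $F$ is convex, balanced, closed and bounded, because the polytope $P$ is. By (P1), (P2) and (V4), $P$ contains a basis of $\mathbb R^J\times Q$; being convex and symmetric, it contains the convex hull of the basis vectors and their negatives, which is a neighborhood of $0$. By continuity of $(y,g)\mapsto(y,\sigma(g))$, the set $F$ is a neighborhood of $0$ too. Hence the Minkowski functional $f\mapsto\inf\{t>0:f\in tF\}$ is a norm on $X$ with closed unit ball $F$. Let $\Lambda$ be the class of all linear functionals and
\[
n=q+(q-1)d=\dim X-d .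
\]

\begin{proposition}\label{prop:ada}
$r_n^{\mathrm{ada}}\le1+\gamma$.
\end{proposition}

\begin{proof}
Measure $y$, using $q$ functionals. Choose $i$ with $|y_i|$ maximal and measure all $g_j$ with $j\ne i$, using $(q-1)d$ functionals. Output $(Cy,\hat g)$, where $\hat g_j=g_j$ for $j\ne i$ and $\hat g_i=-\sum_{j\ne i}g_j$; this amounts to the guess $\sigma(g)=0$. Only block $i$ carries an error, namely $g_i-\hat g_i=\sigma(g)$, and $\|\sigma(g)\|_i\le1+\gamma$ by (P3).
\end{proof}

\subsection*{The non-adaptive lower bound}

\begin{proposition}\label{prop:non}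
Let $\tau=\frac{C-2}{C+2}$ and $B=2\tau(1-q^{-1})(1-q^{-2})$. Then $r(N)\ge B$ for every non-adaptive $N$ of cardinality at most $n$.
\end{proposition}

Two natural attempts show what to expect. Each measures $y$ and has the kernel $\{(0,(T_ix)_i):x\in Q\}$. The first copies the adaptive method with a fixed $i$, so $T_i=\mathrm{id}_Q$ and the other $T_l$ vanish; then any simplex $j\ne i$ is seen at full size in block $i$. The second takes $T_i=\frac1q\mathrm{id}_Q$ for all $i$; then $q-1$ blocks each see simplex $j$ scaled by $\frac1q$, and the errors add up, with a loss of only the factor $1-q^{-1}$. The proof shows that every kernel is a small perturbation of one of this form, and it measures the share of each block by a trace.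

\begin{proof}
Since $B<2$, we may assume $r(N)<2$. Let $K=\ker N\subseteq X$, so $\dim K\ge\dim X-n=d$. By Lemma~\ref{lem:zero}(a),
\begin{equation}\label{eq:small}
\|Sf\|<2\qquad\text{for all }f\in F\cap K .
\end{equation}

\emph{Step 1: $K$ is a graph over $Q$.} We show that $K\to Q$, $(y,g)\mapsto\sigma(g)$, is injective. Otherwise there is $(y,g)\in K\setminus\{0\}$ with $\sigma(g)=0$, and we may scale it so that $\max(\|y\|_1,\|g\|_*/6)=1$. By (P1) it lies in $F$, and $\|S(y,g)\|=\max(C\|y\|_1,\|g\|_*)\ge6$, against \eqref{eq:small}. As $\dim K\ge d=\dim Q$, the map is bijective. Its inverse has the form $x\mapsto(Yx,Tx)$ with $Tx=(T_ix)_{i\in J}$, where $Y:Q\to\mathbb R^J$ and $T_i:Q\to Q$ are linear and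
\[
K=\{(Yx,Tx):x\in Q\},\qquad\sum_iT_i=\mathrm{id}_Q .
\]

\emph{Step 2: $Y$ is small and $T$ is bounded on the vertices.} We want to place the points $Tv^j_a$ into one fiber inside $F$. This needs control of the shift $Yv^j_a$ and of $\|Tv^j_a\|_*$, and we claim that for every vertex $v=v^j_a$
\begin{equation}\label{eq:YT}
\|Yv\|_1<\frac4{C-2},\qquad\|Tv\|_*<6 .
\end{equation}
Let $w=\|Yv\|_1$ and $M=\max(w+2,\|Tv\|_*/6)$. By (P1), (P2) and convexity, $(Yv,v)=(Yv,0)+(0,v)\in wP+2P=(w+2)P\subseteq MP$. Since $\sigma(Tv)=v$ and $\|Tv\|_*\le6M$, the element $(Yv,Tv)/M$ lies in $F\cap K$, and \eqref{eq:small} gives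
\[
\max(Cw,\|Tv\|_*)<2M .
\]
If $M=\|Tv\|_*/6$, this says $6M<2M$, which is impossible as $M>0$. So $M=w+2$. Then $Cw<2w+4$, that is, $w<\frac4{C-2}$. Since $C\ge6$, we have $w<1$ and $\|Tv\|_*<2(w+2)<6$.

\emph{Step 3: a fiber for each simplex.} Fix $j\in J$, write $v_a=v^j_a$, and put
\[
f_a=\tau\,(\varepsilon_j+Yv_a,\ Tv_a),\qquad a\in\mathbb F_q^2 .
\]
The factor $\tau$ makes room for the shift: by (P1),
\[
\tau(\varepsilon_j,v_a)+\tau(Yv_a,0)\in\tau\bigl(1+\|Yv_a\|_1\bigr)P\subseteq P,
\]
because $\tau(1+\frac4{C-2})=1$. Also $\tau\|Tv_a\|_*<6$, so $f_a\in F$. Moreover $f_a-f_b=\tau(Y(v_a-v_b),T(v_a-v_b))\in K$, so all $f_a$ lie in one fiber of $N$.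

\emph{Step 4: the radius of this fiber.} Take any center in $G$, with $Q^J$-component $(c_i)_{i\in J}$. As in Lemma~\ref{lem:simplex}, we test the $a$-th point against a functional depending on $a$ and average so that the center drops out. For $i\ne j$ we have $\|x\|_i\ge2|\langle v_a,x\rangle|$. Replacing the maximum over $a$ by the mean and discarding block $j$,
\begin{align*}
\max_a\sum_i\|\tau T_iv_a-c_i\|_i
&\ge\sum_{i\ne j}\frac1{q^2}\sum_a\|\tau T_iv_a-c_i\|_i\\
&\ge\sum_{i\ne j}\Bigl|\frac2{q^2}\sum_a\langle v_a,\tau T_iv_a-c_i\rangle\Bigr|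
=\frac{2\tau}{q^2}\sum_{i\ne j}|\operatorname{tr}T_i| ,
\end{align*}
where the last equality uses $\sum_a\langle v_a,c_i\rangle=0$ from (V3) and the trace formula in (V4). By \eqref{eq:fibers}, $r(N)$ is at least the right-hand side, for every $j$.

\emph{Step 5: the choice of $j$.} The maps $T_i$ depend only on $N$, and $\sum_i|\operatorname{tr}T_i|\ge\operatorname{tr}\mathrm{id}_Q=d$. Choose $j$ with $|\operatorname{tr}T_j|$ minimal. This term is at most $\frac1q$ of the whole sum, so $\sum_{i\ne j}|\operatorname{tr}T_i|\ge(1-q^{-1})d$. Since $d/q^2=1-q^{-2}$, we obtain $r(N)\ge B$.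
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
By Theorem~\ref{thm:main} and Proposition~\ref{prop:non}, $r_n^{\mathrm{ada}}\ge\frac12r_n^{\mathrm{non}}\ge\frac12B>0$. By Propositions~\ref{prop:ada} and~\ref{prop:non},
\begin{equation}\label{eq:ratio}
\frac{r_n^{\mathrm{non}}}{r_n^{\mathrm{ada}}}\ge\frac B{1+\gamma}=2\cdot\frac{C-2}{C+2}\cdot\frac{(1-q^{-1})(1-q^{-2})}{1+2q^{-1}+2q^{-2}} ,
\end{equation}
and the right-hand side exceeds $2-\eta$ when $q=2^h$ and $C$ are large.
\end{proof}

\section{One operator for infinitely many $n$}\label{sec:one}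

We place the problems of Section~\ref{sec:all} side by side with rapidly decreasing weights, and we look at those cardinalities that suffice to resolve the first $k-1$ components and to run the adaptive method on the $k$-th. The later components must be negligible at scale $k$. The real difficulty lies with the earlier ones: non-adaptive information may use functionals that mix components, or save measurements on early components and spend them on component $k$. The weights are chosen so that an element of the kernel cannot have large early components.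

\begin{proof}[Proof of Theorem~\ref{thm:one}]
For $k\ge1$ let $X_k,F_k,S_k,G_k,n_k$ be the data of Section~\ref{sec:all} with $q=2^k$ and $C=6\cdot2^k$. Let $A_k=1+\gamma\ge1$ and $B_k=B\in(0,2)$ be the corresponding bounds; $B_k/A_k\to2$ by \eqref{eq:ratio}. Let $|\cdot|_k$ be the norm with unit ball $F_k$, $D_k=\dim X_k$, and
\[
\|S_k\|=\max_{|x|_k\le1}\|S_kx\|,\qquad\mu_k=\min_{|x|_k=1}\|S_kx\| .
\]
Here $\mu_k>0$ because $S_k$ is injective and the unit sphere of $X_k$ is compact. Put $\lambda_1=1$ and choose $\lambda_k>0$ inductively so small that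
\begin{equation}\label{eq:weights}
\lambda_k\le\lambda_{k-1},\qquad\lambda_k\|S_k\|\le2^{-k}\lambda_{k-1},\qquad4\lambda_k\le\lambda_i\mu_i\ \text{ for }i<k .
\end{equation}

Let $X$ be the space of sequences $f=(f_k)$, $f_k\in X_k$, with $\sup_k|f_k|_k<\infty$, and let $G$ be the space of sequences $(g_k)$, $g_k\in G_k$, with $\|g_k\|\to0$, both with the supremum norm. These are Banach spaces, and the unit ball of $X$ is $F=\prod_kF_k$. Define $Sf=(\lambda_kS_kf_k)_k$. By \eqref{eq:weights}, $\lambda_k\|S_k\|\le2^{-k}$ for $k\ge2$, so $S$ maps $X$ into $G$. Keeping only the first $k$ components gives a finite-rank operator at distance at most $\sup_{j>k}\lambda_j\|S_j\|\to0$ from $S$, and a norm limit of finite-rank operators is compact. Put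
\[
\nu_k=\sum_{j<k}D_j+n_k ,
\]
a strictly increasing sequence since $n_k<D_k$.

\emph{Adaptive bound: $r_{\nu_k}^{\mathrm{ada}}\le\lambda_kA_k$.} Measure $f_j$ completely for $j<k$ and apply the method of Proposition~\ref{prop:ada} to $f_k$. All functionals used factor through a projection $f\mapsto f_j$ onto a finite-dimensional space, so they are continuous. Output the exact value in the components $j<k$, the approximation scaled by $\lambda_k$ in component $k$, and $0$ beyond. The error is at most $\lambda_kA_k$ in component $k$, and for $j>k$ it is at most $\lambda_j\|S_j\|\le\lambda_{j-1}\le\lambda_k\le\lambda_kA_k$ by the first two conditions in \eqref{eq:weights}.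

\emph{Non-adaptive bound: $r_{\nu_k}^{\mathrm{non}}\ge\lambda_kB_k$.} Let $N$ consist of at most $\nu_k$ linear functionals. We only use their restrictions to the finite-dimensional subspace $X_{\le k}$ of sequences vanishing after position $k$, so continuity plays no role. As $B_k<2$, we may assume $r(N)<2\lambda_k$. Let $K=X_{\le k}\cap\ker N$; then $\dim K\ge\sum_{j\le k}D_j-\nu_k=D_k-n_k$. Put $|f|_<=\max_{i<k}|f_i|_i$, read as $0$ if $k=1$. We claim that
\begin{equation}\label{eq:graph}
|f|_<\le\tfrac12|f_k|_k\qquad\text{for all }f\in K .
\end{equation}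
Suppose $|f|_<>\frac12|f_k|_k$ for some $f\in K$, scaled so that $\max(|f|_<,|f_k|_k)=1$. Then $f\in F$, and $|f|_<\ge\frac12$ whichever term attains the maximum. For an index $i<k$ with $|f_i|_i\ge\frac12$, the third condition in \eqref{eq:weights} gives $\|Sf\|\ge\lambda_i\mu_i|f_i|_i\ge2\lambda_k$. This contradicts $\|Sf\|\le r(N)<2\lambda_k$, which holds by Lemma~\ref{lem:zero}(a).

By \eqref{eq:graph} the map $f\mapsto f_k$ is injective on $K$. Its image $K'\subseteq X_k$ has codimension at most $n_k$, and $K=\{(Zx,x,0,0,\dots):x\in K'\}$ with a linear map $Z$ into the first $k-1$ components satisfying $|Zx|_<\le\frac12|x|_k$. The subspace $K'$ is the kernel of non-adaptive information $N'$ on $X_k$ with $n_k$ functionals, whose fibers are the sets $F_k\cap(x_0+K')$, $x_0\in F_k$. Let $\eta>0$. By Proposition~\ref{prop:non} and \eqref{eq:fibers} there is $x_0\in F_k$ with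
\[
\operatorname{rad}S_k\bigl(F_k\cap(x_0+K')\bigr)\ge B_k-\eta .
\]
We lift this fiber of $N'$ into a fiber of $N$. For $x\in F_k\cap(x_0+K')$ we have $|x-x_0|_k\le2$, so $|Z(x-x_0)|_<\le1$; this is the reason for the constant $\frac12$ in \eqref{eq:graph}. Since $F$ is a product, $f^x=(Z(x-x_0),x,0,0,\dots)$ lies in $F$. Two such elements differ by $f^x-f^{x'}=(Z(x-x'),x-x',0,\dots)\in K$, so they have the same information. For any center $c=(c_j)\in G$ we have $\|Sf^x-c\|\ge\|\lambda_kS_kx-c_k\|$, and therefore $r(N)\ge\lambda_k(B_k-\eta)$. Let $\eta\to0$.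

\emph{Conclusion.} By Theorem~\ref{thm:main}, $r_{\nu_k}^{\mathrm{ada}}\ge\frac12\lambda_kB_k>0$. Since $r_n^{\mathrm{ada}}$ is non-increasing in $n$, bounded by $\|S\|$, and $\nu_k\to\infty$, the ratio $r_n^{\mathrm{non}}/r_n^{\mathrm{ada}}$ is defined for every $n$. It is at most $2$ by Theorem~\ref{thm:main}, and at $n=\nu_k$ it is at least $B_k/A_k\to2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Boh}
Bohnenblust, 1938.

\bibitem{TMP}
\emph{Tractability of Multivariate Problems},
\texttt{http://web.maths.unsw.edu.au/\allowbreak\textasciitilde{}josefdick/\allowbreak preprints/\allowbreak Novak\_Wozniakowski\_book\_1.pdf}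

\end{thebibliography}
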